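# Removable sets of dimension above $1-k^2$ for bounded quasiregular mappings

## 1. The guess $d_c(K)=1-k^2$ against the easy cases

How large can a compact set $E$ in the plane be if no nonconstant bounded mapping of a given distortion class can live on its complement? Let the class be the $K$-quasiregular mappings, put
$$k=\frac{K-1}{K+1},$$
and measure the size of $E$ by its Hausdorff dimension. The answer one would first guess is $1-k^2$. We begin by making this precise and trying it where we can.

**Definition.** Let $K\ge1$. A map $f$ on an open set $\Omega\subset\mathbb C$ is *$K$-quasiregular* if $f\in W^{1,2}_{\mathrm{loc}}(\Omega)$ and $|\bar\partial f|\le k\,|\partial f|$ a.e. in $\Omega$. A compact set $E\subset\mathbb C$ is *$K$-removable* if every bounded $K$-quasiregular $f:\mathbb C\setminus E\to\mathbb C$ is constant.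

We write $\dim$ for Hausdorff dimension, $H^s$ for $s$-dimensional Hausdorff measure, $|E|$ for area, and set
$$d_c(K)=\sup\{\dim E: E\subset\mathbb C\text{ compact and }K\text{-removable}\}.$$

The background, quoted from "Improved Painlevé Removability for Bounded Planar Quasiregular Mappings" (http://mat.uab.es/~albertcp/arxius/contemporary.pdf), is this.

1. The critical dimension for $K$-removability is $\frac2{K+1}$. Compact sets with $H^{2/(K+1)}(E)=0$ are $K$-removable (Astala); compact sets of dimension larger than $\frac2{K+1}$ need not be.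
2. (Theorem 5.4 there) If $K>1$ and $E$ is compact with $\sigma$-finite $H^{2/(K+1)}$ measure, then $E$ is $K$-removable.
3. (Theorem 5.5 there) There is $\varepsilon_0>0$ such that for every $1<K\le1+\varepsilon_0$ there is $d_0(K)>\frac2{K+1}$ with the property that for every $0\le d<d_0$ some compact $K$-removable $E$ has $\dim E=d$.

That paper describes a second critical dimension $d_c$: strictly between $\frac2{K+1}$ and $d_c$ some compact sets are $K$-removable and some are not, and above $d_c$ all are non-removable. It gives no formal definition; the supremum above is our formalization, and $d_c(K)\ge d_0(K)$ whenever item 3 applies. The guess is its conjecture: "We conjecture that the value of $d_c$ is $1-k^2$ for bounded $K$-quasiregular mappings, where, as usual, $k=\frac{K-1}{K+1}$." We read it as: for every $K>1$,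
$$d_c(K)=1-k^2=\frac{4K}{(K+1)^2}.$$
(The paper establishes the second critical dimension only for $1<K\le1+\varepsilon_0$; "for every $K>1$" is our reading of its unqualified phrase.)

**The case $K=1$.** Here $k=0$ and the guess says $1$. A $1$-quasiregular map is holomorphic. By Painlevé's theorem, compact sets with $H^1(E)=0$ are removable, and there are such sets of every dimension below $1$. If $\dim E>1$, Frostman's lemma gives a nonzero finite measure $\sigma$ on $E$ with $\sigma(D(z,r))\le Cr^{s}$ for some $s>1$. Its Cauchy transform $f(z)=\int\frac{d\sigma(\zeta)}{z-\zeta}$ is holomorphic off $E$, and it is bounded because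
$$\int\frac{d\sigma(\zeta)}{|z-\zeta|}=\int_0^\infty\sigma(D(z,1/t))\,dt\le\sigma(E)+C\int_1^\infty t^{-s}\,dt<\infty .$$
It is nonconstant because $zf(z)\to\sigma(E)\ne0$ at $\infty$. So $d_c(1)=1$, and the guess is right.

**The trivial bounds for all $K$.** A holomorphic function is $K$-quasiregular for every $K$, so the same $f$ shows $d_c(K)\le1$; the guess respects this. From below, item 1 gives $d_c(K)\ge\frac2{K+1}$. Since $K+1=\frac2{1-k}$, we have $\frac2{K+1}=1-k$, and $1-k\le1-k^2$. The guess respects this too.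

**One value.** For $K=3$ we have $k=\frac12$; the first critical dimension is $\frac12$ and the guess is $\frac34$.

So the guess passes every cheap test. To decide it we must look at the coefficient of $k^2$ as $K\to1^+$. The outcome is that the conjecture is **false**: for all $K>1$ close enough to $1$, $d_c(K)>1-k^2$ strictly.

## 2. The deficit $\rho$ and the two theorems

Write $z=x+iy$. For $n\ge1$ let $S_n=[0,1]\times[2^{-n},1]$ and
$$\rho_n=\frac1{n\log2}\,\inf_h\int_{S_n}\bigl(y|h(z)|-1\bigr)^2\,\frac{dA(z)}y,\qquad\rho=\sup_n\rho_n,$$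
the infimum being over all $h$ holomorphic in the interior of $S_n$. Note that $\int_{S_n}\frac{dA}y=n\log2$, so $h=0$ gives $\rho_n\le1$. The number $\rho_n$ measures how far $|h|$ must stay from $1/y$.

**Example.** Take $n=1$ and $h\equiv t>0$ constant. Then
$$\int_{1/2}^1(ty-1)^2\frac{dy}y=\tfrac38t^2-t+\log2,$$
which is smallest at $t=\frac43$, with value $\log2-\frac23<0.0265$. So $\rho_1\le1-\frac{2}{3\log2}<0.039$: over one dyadic scale a constant almost does the job. For constants on $S_n$ the same computation gives the minimum $n\log2-2\,\frac{1-2^{-n}}{1+2^{-n}}$, so over many scales a constant is hardly better than $h=0$.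

**Theorem A.** $\rho>0$, and for every $c>1-\rho$ there are $C<\infty$ and $k_0>0$ such that for $0<k<k_0$
$$d_c(K)\ge1-c\,k^2-Ck^3 .$$
Consequently $\liminf_{K\to1^+}\frac{d_c(K)-(1-k^2)}{k^2}\ge\rho>0$, so $d_c(K)>1-k^2$ for all $K>1$ close enough to $1$. More precisely, for every $d\in[0,1-ck^2-Ck^3)$ there is a $K$-removable compact $E\subset\mathbb R$ with $\dim E=d$.

**Theorem B.** For every $K>1$ and every
$$0\le d<\frac1{1+K\frac{k^2}{1+k^2}}=\frac2{K+1}\cdot\frac{K^2+1}{K^2-K+2}$$
there is a $K$-removable compact $E\subset\mathbb R$ with $\dim E=d$. Hence $d_c(K)\ge\frac2{K+1}\cdot\frac{K^2+1}{K^2-K+2}>\frac2{K+1}$ for every $K>1$.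

Theorem B extends Theorem 5.5 to all $K$ with an explicit $d_0$. For $K=3$ it gives $\frac12\cdot\frac{10}8=\frac58$, below the guess $\frac34$. This is no accident. Since $(1-k^2)K=(1+k)^2$,
$$(1-k^2)\Bigl(1+\frac{Kk^2}{1+k^2}\Bigr)=\frac{(1-k^4)+k^2(1+k)^2}{1+k^2}=1+\frac{2k^3}{1+k^2}>1,$$
so the bound of Theorem B is below $1-k^2$ for every $K>1$, and Theorem B alone never contradicts the conjecture. Theorem A does. Neither theorem determines $d_c(K)$ exactly, and we do not decide whether $d_c(K)=1-k^2$ for some particular large $K$.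

## 3. Distortion, holomorphic motion, and removability through $H^1$

A *$K$-qc map* is a $K$-quasiconformal homeomorphism $\varphi:\mathbb C\to\mathbb C$ (fixing $\infty$); $\mu_\varphi=\bar\partial\varphi/\partial\varphi$ is its Beltrami coefficient, $\|\mu_\varphi\|_\infty\le k$. Let $\mathcal F_K$ be the compact family of $K$-qc maps with $\varphi(0)=0$, $\varphi(1)=1$. We use three facts.

**(F1)** There is $C_K\ge1$, nondecreasing in $K$, such that for every $K$-qc $\varphi$
$$|\varphi(u)-\varphi(x)|\le C_K\Bigl(\frac{|u-x|}{|z-x|}\Bigr)^{1/K}|\varphi(z)-\varphi(x)|\qquad\text{if }|u-x|\le|z-x|,\ z\ne x.$$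

*Proof.* Assume $u\neq x$. After affine changes of variable in domain and range, $x=\varphi(x)=0$ and $z=\varphi(z)=1$, so $\varphi\in\mathcal F_K$ and $|u|\le1$. If $|u|<1$, the image of the ring $\{|u|<|w|<1\}$ has modulus at least $\frac1K\log\frac1{|u|}$ and separates $\{0,\varphi(u)\}$ from $\{1,\infty\}$. By Teichmüller's theorem
$$\frac1K\log\frac1{|u|}\le\log16\Bigl(1+\frac1{|\varphi(u)|}\Bigr),\qquad\text{i.e.}\quad|u|^{-1/K}\le16+\frac{16}{|\varphi(u)|}.$$
If $|u|^{1/K}\le\frac1{32}$, then $16\le\frac12|u|^{-1/K}$, and so $|\varphi(u)|\le32|u|^{1/K}$. Otherwise $|\varphi(u)|\le m_K\le32\,m_K|u|^{1/K}$ with $m_K=\sup\{|\varphi(u)|:\varphi\in\mathcal F_K,|u|\le1\}<\infty$ by compactness. Take $C_K=32\max(1,m_K)$, which is nondecreasing because $\mathcal F_K$ grows with $K$. $\square$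

**(F2)** (Measurable Riemann mapping theorem; Ahlfors–Bers.) If $\|\mu\|_\infty\le1$ and $\lambda\in\mathbb D$, there is a unique qc map $\varphi_\lambda$ fixing $0,1,\infty$ with Beltrami coefficient $\lambda\mu$. The function $\lambda\mapsto\varphi_\lambda(x)$ is holomorphic in $\mathbb D$, $\varphi_0=\mathrm{id}$, and (Ahlfors, *Lectures on Quasiconformal Mappings*, Ch. V)
$$\frac d{d\lambda}\Big|_{\lambda=0}\varphi_\lambda(x)=a(x):=\int_{\mathbb C}\mu(z)\kappa_x(z)\,dA(z),$$
$$\kappa_x(z)=\frac1\pi\,\frac{x(x-1)}{z(z-1)(x-z)}=\frac1\pi\Bigl[\frac1{x-z}+\frac x{z(z-1)}+\frac1z\Bigr].$$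
The second form of $\kappa_x$ shows that, as a function of $x$, it is $\frac1{\pi(x-z)}$ plus an affine function. We use this repeatedly.

**Example (one spiral).** Take $\mu(z)=iz/\bar z$. For $\lambda\in\mathbb D$ put $e=\frac{1+i\lambda}{1-i\lambda}$, so $\operatorname{Re}e>0$, and let $\varphi_\lambda(z)=|z|^{e}\,\frac z{|z|}$. In the coordinate $w=\log z$ this is $w\mapsto\frac{e+1}2w+\frac{e-1}2\bar w$, with coefficient $\frac{e-1}{e+1}=i\lambda$. In the $z$ coordinate the coefficient is $i\lambda z/\bar z=\lambda\mu(z)$. So this is the family of (F2); on $[0,1]$ it is $\varphi_\lambda(x)=x^{e}$, visibly holomorphic in $\lambda$, and $a(x)=2i\,x\log x$. For $\lambda=k$ real we have $|e|=1$ and $\operatorname{Re}e=\frac{1-k^2}{1+k^2}$, so $\varphi_k([0,1])$ is a spiral of length $\int_0^1|e|x^{\operatorname{Re}e-1}dx=\frac{1+k^2}{1-k^2}$.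

**(F3)** If $E$ is compact, $|E|=0$, and $H^1(\varphi(E))=0$ for every $K$-qc $\varphi$, then $E$ is $K$-removable.

*Proof.* Let $f$ be bounded and $K$-quasiregular on $\mathbb C\setminus E$. Let $\varphi$ be a $K$-qc map with $\mu_\varphi=\mu_f$ on $\mathbb C\setminus E$ (with $\mu_f=0$ where $\partial f=0$). By Stoilow factorization $f\circ\varphi^{-1}$ is bounded and holomorphic on $\mathbb C\setminus\varphi(E)$. By Painlevé's theorem it extends holomorphically to $\mathbb C$, and by Liouville it is constant. $\square$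

## 4. Cantor sets on the line and chord sums

To use (F3) we need a set on which no $K$-qc map can create length. Take $E\subset\mathbb R$ self-similar. Two effects compete: $\varphi$ bends the line, which lengthens polygons; and each step of the construction cuts intervals down, which by (F1) shrinks images. The following quantity records the bending. For $N\ge2$ let
$$M_N(K)=\sup_{\varphi\in\mathcal F_K}\sum_{j=1}^N\Bigl|\varphi\bigl(\tfrac jN\bigr)-\varphi\bigl(\tfrac{j-1}N\bigr)\Bigr|,\qquad\beta_N(K)=\frac{\log M_N(K)}{\log N}.$$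
By the triangle inequality $M_N\ge1$, so $\beta_N\ge0$; by (F1) all values are at most $C_K$ in modulus, so $M_N<\infty$.

**Example.** $\mathcal F_1=\{\mathrm{id}\}$, so $M_N(1)=1$. For the spiral $\varphi_k$ of Section 3 every chord sum is at most $\frac{1+k^2}{1-k^2}$, whatever $N$ is. A single spiral costs a bounded factor, and to make $\beta_N$ stay away from $0$ a map must spiral at many places on all of the roughly $\log N$ scales.

If $[p,q]\subset\mathbb R$ and $\varphi$ is $K$-qc, then $z\mapsto\frac{\varphi(p+(q-p)z)-\varphi(p)}{\varphi(q)-\varphi(p)}$ belongs to $\mathcal F_K$. So the chord sum of $\varphi$ over $N$ equal subintervals of $[p,q]$ is at most $M_N|\varphi(q)-\varphi(p)|$. Subdividing again and again gives $M_{N^n}\le M_N^n$.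

**Proposition 1.** For all $N\ge2$ and $0\le d<\frac1{1+K\beta_N(K)}$ there is a $K$-removable compact $E\subset\mathbb R$ with $\dim E=d$. In particular $d_c(K)\ge\frac1{1+K\beta_N(K)}$.

*Proof.* If $d=0$, a point will do, by (F3). Let $d>0$; then $0<d<1$.

**Step 1: the set.** We build a self-similar set of dimension $d$ with many pieces per generation. For $n\ge1$ put $R=N^{-n}$, $r=R^{1/d}<R$, $\theta=r/R=R^{1/d-1}$. Let $E$ be the attractor of $S_j(x)=rx+(j-1)R$, $1\le j\le N^n$. The intervals $S_j([0,1])=[(j-1)R,(j-1)R+r]$ are disjoint and $N^nr^d=N^nR=1$, so $\dim E=d$ (Moran–Hutchinson).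

**Step 2: one generation.** We show that passing to the next generation halves the total image chord length. Let $\varphi$ be $K$-qc. For a word $w$ of length $m$ let $I_w=S_w([0,1])=[a_w,b_w]$, an interval of length $r^m$, and $\ell(w)=|\varphi(b_w)-\varphi(a_w)|$. Let $p_j=a_w+jRr^m$, $0\le j\le N^n$, so $p_0=a_w$ and $p_{N^n}=b_w$. Then $I_{wj}=[p_{j-1},\,p_{j-1}+\theta(p_j-p_{j-1})]$. By (F1) with base point $p_{j-1}$, and then the chord sum bound,
$$\sum_j\ell(wj)\le C_K\theta^{1/K}\sum_j|\varphi(p_j)-\varphi(p_{j-1})|\le C_K\theta^{1/K}M_N^n\,\ell(w)=C_KN^{-n\left[\frac1K\left(\frac1d-1\right)-\beta_N\right]}\ell(w).$$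
The bracket is positive, because $d(1+K\beta_N)<1$ says exactly $\beta_N<\frac1K(\frac1d-1)$. Fix $n$, depending on $K,d,N$ but not on $\varphi$, so large that the factor is at most $\frac12$. Then $\sum_{|w|=m}\ell(w)\le2^{-m}\ell(\emptyset)$.

**Step 3: length zero.** We turn chords into covers. By (F1) with base point $a_w$ and $z=b_w$, $\operatorname{diam}\varphi(I_w)\le2C_K\ell(w)$. So $\varphi(E)$ is covered by the sets $\varphi(I_w)$, $|w|=m$, whose diameters have sum at most $2C_K2^{-m}\ell(\emptyset)\to0$; in particular they are uniformly small. Hence $H^1(\varphi(E))=0$. Since $|E|=0$, (F3) applies. $\square$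

For $K=1$ this gives every $d<1$, in agreement with Section 1.

## 5. Chord sums to order $k^2$

For $\|\mu\|_\infty\le1$ and $x_j=j/N$ let $a_j=a_j[\mu]=N(a(x_j)-a(x_{j-1}))$, with $a$ as in (F2), and
$$V_N=\sup_{\|\mu\|_\infty\le1}\frac1N\sum_{j=1}^N(\operatorname{Im}a_j[\mu])^2 .$$
The imaginary part appears because $\varphi$ lengthens chords, to first order in $k$, only by pushing them sideways, and sideways displacement changes length quadratically.

**Example.** For the spiral, $\operatorname{Im}a=2x\log x$. By Cauchy–Schwarz $\frac1N\sum_j(\operatorname{Im}a_j)^2\le\int_0^1(2+2\log x)^2dx=4(1-2+2)=4$, with convergence to $4$ as $N\to\infty$. And $\frac{k^2}2\cdot4=2k^2$ is indeed the leading excess in the length $\frac{1+k^2}{1-k^2}=1+2k^2+\cdots$.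

**Lemma 2.** For each $N$ there are $C_N,k_N>0$ such that $M_N(K)\le1+\frac{k^2}2V_N+C_Nk^3$ for $0<k\le k_N$.

*Proof.* **Step 1: expand.** We need a Taylor expansion uniform in the map. Let $\varphi\in\mathcal F_K$ and $\mu=\mu_\varphi/k$, so $\varphi=\varphi_k$ in the notation of (F2). For $|\lambda|\le\frac12$ the map $\varphi_\lambda$ is $3$-qc, so $|\varphi_\lambda(x)|\le C_3$ for $x\in[0,1]$ by (F1). By Cauchy's estimates the coefficient of $\lambda^m$ is at most $C_32^m$. Hence for $0<k\le\frac14$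
$$\varphi_k(x)=x+ka(x)+k^2b(x)+k^3c(x),$$
where $|a|,|b|,|c|\le C$ with $C=16C_3$ (the function $c$ may depend on $k$; its bound is $C_3\sum_{m\ge3}2^m4^{-(m-3)}=16C_3$). Since $\varphi_\lambda(0)=0$ and $\varphi_\lambda(1)=1$ for all $\lambda$, the functions $a,b,c$ vanish at $0$ and $1$.

**Step 2: chords.** We isolate the first-order term, which must cancel. Put $N(\varphi(x_j)-\varphi(x_{j-1}))=1+\zeta_j$, so $\zeta_j=ka_j+k^2b_j+k^3c_j$, where $b_j,c_j$ are formed like $a_j$, with $|a_j|,|b_j|,|c_j|\le2CN$. Summing over $j$ gives $N+\sum_j\zeta_j=N(\varphi(1)-\varphi(0))=N$, so $\sum_j\zeta_j=0$. For $k\le k_N$ small, $|\zeta_j|\le\frac12$.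

**Step 3: moduli.** For $|\zeta|\le\frac12$, the inequality $\sqrt{\alpha^2+\beta^2}\le\alpha+\frac{\beta^2}{2\alpha}$ with $\alpha=1+\operatorname{Re}\zeta\ge\frac12$ gives
$$|1+\zeta|\le1+\operatorname{Re}\zeta+\frac{(\operatorname{Im}\zeta)^2}{2(1+\operatorname{Re}\zeta)}\le1+\operatorname{Re}\zeta+\tfrac12(\operatorname{Im}\zeta)^2+|\zeta|^3,$$
since $\frac{(\operatorname{Im}\zeta)^2}{2(1+\operatorname{Re}\zeta)}-\frac{(\operatorname{Im}\zeta)^2}2=-\frac{(\operatorname{Im}\zeta)^2\operatorname{Re}\zeta}{2(1+\operatorname{Re}\zeta)}\le|\zeta|^3$. Average over $j$. The real parts sum to zero, $(\operatorname{Im}\zeta_j)^2\le k^2(\operatorname{Im}a_j)^2+C_N'k^3$, and $|\zeta_j|^3\le C_N''k^3$. So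
$$\sum_j|\varphi(x_j)-\varphi(x_{j-1})|=\frac1N\sum_j|1+\zeta_j|\le1+\frac{k^2}2V_N+C_Nk^3,$$
with $C_N$ independent of $\varphi$. Take the supremum over $\varphi\in\mathcal F_K$. $\square$

Suppose now $V_N\le2c\log N$ for some fixed $N$. Then $\beta_N\le ck^2+O(k^3)$, and Proposition 1 gives $d_c\ge1-ck^2-O(k^3)$. So the guess $1-k^2$ corresponds to $c=1$, and the whole question near $K=1$ has become a linear extremal problem: is $V_N$ as large as about $2\log N$?

## 6. Cauchy–Schwarz gives the coefficient $1$ and no better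

Fix $0<\delta<1$, $N=2^n$, and $\mu$ with $\|\mu\|_\infty\le1$. Let $v=\operatorname{Im}a$ on $[0,1]$, $\mathbb H=\{y>0\}$, and for a function $u$ put $s_j(u)=N(u(x_j)-u(x_{j-1}))$. Then $\operatorname{Im}a_j=s_j(v)$.

**Step 1: fold to the half-plane.** This removes the half of $\mu$ that does not move the line sideways. For real $x$, $\kappa_x(\bar z)=\overline{\kappa_x(z)}$, so the lower half-plane contributes
$$\operatorname{Im}\int_{\mathbb H}\mu(\bar z)\overline{\kappa_x(z)}\,dA=-\operatorname{Im}\int_{\mathbb H}\overline{\mu(\bar z)}\,\kappa_x(z)\,dA .$$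
Hence
$$v(x)=2\operatorname{Im}\int_{\mathbb H}\nu\,\kappa_x\,dA,\qquad\nu(z)=\tfrac12\bigl(\mu(z)-\overline{\mu(\bar z)}\bigr),\quad|\nu|\le1 .$$

**Step 2: cut off the scales that do not matter.** Only heights between $1/N$ and $1$ above $[0,1]$ should produce a logarithm; the rest contributes $O(1)$. Let $Q=[-\delta,1+\delta]\times[\frac1N,1]$ and write $\nu=\nu_0+\nu_1+\nu_2$, the restrictions of $\nu$ to $Q$, to $[-\delta,1+\delta]\times(0,\frac1N)$, and to the rest of $\mathbb H$. Correspondingly $v=v_0+v_1+v_2$.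

*The affine parts of $v_0,v_1$.* The supports of $\nu_0,\nu_1$ lie in $\{|z|\le3\}$. By the second form of $\kappa_x$, for $i=0,1$,
$$v_i=w_i+\text{an affine function},\qquad w_i(x)=\frac2\pi\operatorname{Im}\int\frac{\nu_i(z)}{x-z}\,dA(z),$$
with slope at most $\frac2\pi\int_{|z|\le3}\frac{dA}{|z(z-1)|}<\infty$ in modulus. Since $s_j$ of an affine function is its slope, $s_j(v_i)=s_j(w_i)+O(1)$.

*The part $w_1$ (too low).* Since $\frac1{x_j-z}-\frac1{x_{j-1}-z}=\frac{-1/N}{(x_j-z)(x_{j-1}-z)}$, the substitution $z=x_{j-1}+\zeta/N$ gives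
$$|s_j(w_1)|\le\frac2\pi\int_{0<y<1/N}\frac{dA}{|z-x_j||z-x_{j-1}|}=\frac2\pi\int_{0<\operatorname{Im}\zeta<1}\frac{dA(\zeta)}{|\zeta||\zeta-1|}<\infty .$$

*The part $v_2$ (too far).* The support of $\nu_2$ has distance at least $\delta$ from $[0,1]$. There $\kappa_x$ and its first two $x$-derivatives are $O(|z|^{-3})$ at $\infty$, uniformly in $x\in[0,1]$, so we may differentiate under the integral. Since $\partial_x^2\kappa_x=\frac{2}{\pi(x-z)^3}$,
$$|v_2''(x)|\le\frac4\pi\int_{|z-x|\ge\delta}|z-x|^{-3}dA=\frac8\delta,\qquad0\le x\le1 .$$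
Also $\kappa_0=\kappa_1=0$ on the support, so $v_2(0)=v_2(1)=0$. By Rolle $v_2'$ vanishes somewhere, hence $|v_2'|\le8/\delta$ on $[0,1]$ and $|s_j(v_2)|\le8/\delta$.

Altogether $|\operatorname{Im}a_j-s_j(w_0)|\le C_\delta$, with $C_\delta$ depending only on $\delta$.

**Step 3: pass to an $L^2$ norm.** The aim is to bound the remaining discrete sum by an integral over $\mathbb R$. Since $Q$ is at distance $1/N$ from $\mathbb R$, $w_0$ is smooth there and
$$w_0'=-2\operatorname{Im}g,\qquad g(x)=\frac1\pi\int_Q\frac{\nu_0(z)}{(z-x)^2}\,dA(z).$$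
By Cauchy–Schwarz on each $[x_{j-1},x_j]$, $s_j(w_0)^2\le N\int_{x_{j-1}}^{x_j}(w_0')^2$. So $\frac1N\sum_js_j(w_0)^2\le\int_0^1(w_0')^2\le4\int_{\mathbb R}(\operatorname{Im}g)^2$, and Minkowski's inequality gives
$$\Bigl(\frac1N\sum_j(\operatorname{Im}a_j)^2\Bigr)^{1/2}\le\Bigl(4\int_{\mathbb R}(\operatorname{Im}g)^2dx\Bigr)^{1/2}+C_\delta .\tag{1}$$

**Step 4: replace $\operatorname{Im}g$ by $|g|$.** This gains a factor $\frac12$. The formula for $g$ defines a holomorphic function in $\{\operatorname{Im}w<\frac1N\}$ with $g(w)=O(|w|^{-2})$ at $\infty$ in $\{\operatorname{Im}w\le0\}$. Closing the contour in the lower half-plane, $\int_{\mathbb R}g^2=0$. Since $\operatorname{Re}g^2=|g|^2-2(\operatorname{Im}g)^2$,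
$$\int_{\mathbb R}(\operatorname{Im}g)^2=\tfrac12A,\qquad A:=\int_{\mathbb R}|g|^2dx .\tag{2}$$

**Step 5: duality.** We express $A$ through the derivative of a holomorphic function on $\mathbb H$, tested against $\nu_0$. Let $G(z)=\overline{g(\bar z)}$. It is holomorphic in $\{\operatorname{Im}z>-\frac1N\}$, is $O(|z|^{-2})$ at $\infty$ in $\overline{\mathbb H}$, and equals $\overline g$ on $\mathbb R$. For $z\in\mathbb H$ Cauchy's formula, closed in the upper half-plane, reads $\int_{\mathbb R}\frac{G(x)}{(x-z)^2}dx=2\pi iG'(z)$. By Fubini ($G$ is integrable on $\mathbb R$ and $Q$ is bounded and away from $\mathbb R$),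
$$A=\int_{\mathbb R}gG\,dx=\frac1\pi\int_Q\nu_0(z)\int_{\mathbb R}\frac{G(x)}{(x-z)^2}dx\,dA(z)=2i\int_Q\nu_0G'\,dA\le\int_Q2|G'|\,dA .\tag{3}$$

**Step 6: the area form of $A$.** We need a second expression for $A$, quadratic in $G'$. For $\zeta\in Q$ and $z\in\overline{\mathbb H}$ we have $\operatorname{Im}(z-\bar\zeta)>0$, and $\int_0^\infty\xi e^{-p\xi}d\xi=p^{-2}$ with $p=-i(z-\bar\zeta)$ gives $\int_0^\infty\xi e^{i\xi(z-\bar\zeta)}d\xi=-(z-\bar\zeta)^{-2}$. Since $G(z)=\frac1\pi\int_Q\overline{\nu_0(\zeta)}(\bar\zeta-z)^{-2}dA(\zeta)$,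
$$G(z)=\int_0^\infty\widehat G(\xi)e^{i\xi z}d\xi,\qquad\widehat G(\xi)=-\frac\xi\pi\int_Q\overline{\nu_0(\zeta)}\,e^{-i\xi\bar\zeta}\,dA(\zeta),$$
and $|\widehat G(\xi)|\le\frac3\pi\,\xi e^{-\xi/N}$. By Plancherel $A=\int_{\mathbb R}|G|^2=2\pi\int_0^\infty|\widehat G|^2d\xi$ and $\int_{\mathbb R}|G'(x+iy)|^2dx=2\pi\int_0^\infty\xi^2|\widehat G|^2e^{-2\xi y}d\xi$. Multiply by $4y$, integrate in $y$, and use $\int_0^\infty4y\,\xi^2e^{-2\xi y}dy=1$:
$$4\int_{\mathbb H}y|G'|^2dA=A .\tag{4}$$

**The sensible finish.** Apply Cauchy–Schwarz in (3) with weight $y$, and (4):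
$$A\le\int_Q\bigl(2y^{1/2}|G'|\bigr)y^{-1/2}dA\le\Bigl(4\int_Qy|G'|^2dA\Bigr)^{1/2}\Bigl(\int_Q\frac{dA}y\Bigr)^{1/2}\le A^{1/2}\bigl((1+2\delta)\log N\bigr)^{1/2},$$
so $A\le(1+2\delta)\log N$. With (1) and (2) this yields $\limsup_n\frac{V_{2^n}}{2\log2^n}\le1$, and hence $d_c(K)\ge1-ck^2-Ck^3$ for each $c>1$. That is exactly the coefficient in the guess, approached from the wrong side: it is compatible with the conjecture and cannot refute it.

The argument stops at one inequality. For it to be nearly sharp, $2y^{1/2}|G'|$ must be nearly proportional to $y^{-1/2}$ on $Q$; and if $A\approx\log N$ the proportionality constant is about $1$. So the holomorphic function $h=2G'$ would satisfy $y|h|\approx1$ over $\log_2N$ dyadic scales.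

## 7. No holomorphic $h$ has $y|h|\equiv1$

If $y|h|=1$ on an open set, then $\log|h|=-\log y$ there. The left side is harmonic and the right side is not. The way past Cauchy–Schwarz is to keep its deficit, written as a completed square, and to show that this obstruction costs a fixed amount on every scale. The idea that strictness comes from the non-existence of holomorphic $h$ with $y|h|\equiv1$ is in the spirit of Hedenmalm's work on asymptotic variance and zero packing; no result from there is used.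

**Lemma 3.** $\rho_1>0$, and $\rho_n\to\rho$.

*Proof.* **Step 1: one scale costs something.** This is compactness plus the observation above. Suppose $\rho_1=0$, so there are $h^{(m)}$ holomorphic in $\operatorname{int}S_1$ with $\int_{S_1}(y|h^{(m)}|-1)^2\frac{dA}y\to0$. Since $\frac12\le y\le1$ on $S_1$, the norms $\|h^{(m)}\|_{L^2(S_1)}$ are bounded. By the mean value property the $h^{(m)}$ are locally bounded, so a subsequence converges locally uniformly to a holomorphic $h$. By Fatou $\int_{S_1}(y|h|-1)^2\frac{dA}y=0$. So $y|h|=1$ a.e., hence everywhere in the interior by continuity. Then $h$ has no zeros and $\log|h|=-\log y$ is harmonic, but $\Delta(-\log y)=y^{-2}\ne0$, a contradiction.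

**Step 2: costs at different scales add up.** We use the dyadic self-similarity of $S_n$. Up to overlapping boundaries,
$$S_{n+m}=S_n\cup\bigcup_{q=0}^{2^n-1}2^{-n}(q+S_m).$$
Let $h$ be holomorphic in $\operatorname{int}S_{n+m}$ and put $h_q(\zeta)=2^{-n}h(2^{-n}(q+\zeta))$ on $S_m$. With $z=2^{-n}(q+\zeta)$ we have $y=2^{-n}\operatorname{Im}\zeta$, so $y|h(z)|=\operatorname{Im}\zeta\,|h_q(\zeta)|$, and $dA/y$ scales by $2^{-n}$. Each of the $2^n$ small copies therefore contributes at least $2^{-n}m\rho_m\log2$, and $S_n$ contributes at least $n\rho_n\log2$. So $(n+m)\rho_{n+m}\ge n\rho_n+m\rho_m$, and Fekete's lemma gives $\rho_n\to\sup_n\rho_n=\rho$. $\square$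

In particular $\rho\ge\rho_1>0$.

**Proposition 4.** For every $0<\delta<1$ there is $C_\delta$ such that for $N=2^n$
$$V_N^{1/2}\le\bigl(2(1+2\delta-\rho_n)\log N\bigr)^{1/2}+C_\delta .$$
Hence $\limsup_{n\to\infty}\frac{V_{2^n}}{2\log2^n}\le1-\rho$.

*Proof.* Let $\|\mu\|_\infty\le1$ and use Steps 1–6 of Section 6. Put $h=2G'$, holomorphic in $\mathbb H$. Expand the square, use (4) on the first term (with $Q\subset\mathbb H$) and (3) on the second:
$$\int_Q(y|h|-1)^2\frac{dA}y=\int_Q4y|G'|^2dA-2\int_Q2|G'|\,dA+\int_Q\frac{dA}y\le A-2A+(1+2\delta)\log N .$$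
Since $S_n=[0,1]\times[\frac1N,1]\subset Q$, the left side is at least $\rho_n\,n\log2=\rho_n\log N$. Hence
$$A\le(1+2\delta-\rho_n)\log N .$$
By (2), $4\int_{\mathbb R}(\operatorname{Im}g)^2=2A$; insert this into (1) and take the supremum over $\mu$. For the limsup, divide by $(2\log N)^{1/2}$, let $n\to\infty$ using Lemma 3, and then let $\delta\to0$. $\square$

## 8. From $V_N\le 2c\log N$ to Theorem A

*Proof of Theorem A.* That $\rho>0$ is Lemma 3. Let $c>1-\rho$; note $c>0$.

**Step 1: fix $N$.** We freeze the scale, so that all error terms in $k$ become uniform. By Proposition 4 there is $N=2^n$ with $V_N\le2c\log N$. By Lemma 2, for $0<k\le k_N$,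
$$M_N(K)\le1+ck^2\log N+C_Nk^3,$$
and $\log(1+t)\le t$ gives $\beta_N(K)\le ck^2+C'k^3$ with $C'=C_N/\log N$.

**Step 2: insert into Proposition 1.** For $k\le\frac12$ we have $K=\frac{1+k}{1-k}\le1+4k$, since $(1+4k)(1-k)-(1+k)=2k-4k^2\ge0$. So, with $k_0=\min\{k_N,\frac12\}$ and $C=4c+3C'$,
$$K\beta_N(K)\le(1+4k)(ck^2+C'k^3)\le ck^2+Ck^3,\qquad0<k<k_0 .$$
Proposition 1 gives $K$-removable compact subsets of $\mathbb R$ of every dimension $d\in\bigl[0,\frac1{1+K\beta_N}\bigr)$, and
$$\frac1{1+K\beta_N(K)}\ge1-K\beta_N(K)\ge1-ck^2-Ck^3 .$$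
This proves the bound for $d_c$ and the last sentence of the theorem.

**Step 3: compare with $1-k^2$.** We have $\frac{d_c(K)-(1-k^2)}{k^2}\ge1-c-Ck$, so the liminf as $K\to1^+$ is at least $1-c$ for every $c>1-\rho$, hence at least $\rho>0$. Concretely, choose $c\in(1-\rho,1)$; then for $0<k<\min\{k_0,\frac{1-c}C\}$
$$d_c(K)\ge1-ck^2-Ck^3>1-k^2=\frac{4K}{(K+1)^2}.$$
The conjecture, stated for every $K>1$, is disproved. $\blacksquare$

## 9. Every $K>1$: symmetrization, area, and Harnack

The expansion in $k$ says nothing for a given large $K$. For Theorem B we bound $M_N$ directly, treating $k$ as the value at $\lambda=k$ of a holomorphic family. It suffices to show, for each $s\in(k,1)$, that there is $c_s$ independent of $N$ with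
$$M_N(K)\le e^{c_s}N^{k^2/(s^2+k^2)}\qquad\text{for all }N\ge2 .\tag{5}$$
Indeed, then $\beta_N(K)\le\frac{k^2}{s^2+k^2}+\frac{c_s}{\log N}$. Given $d<\bigl(1+K\frac{k^2}{1+k^2}\bigr)^{-1}$, choose $s$ close to $1$ and then $N$ large so that $d<\frac1{1+K\beta_N(K)}$, and apply Proposition 1.

*Proof of (5).* Let $\varphi\in\mathcal F_K$ and $\mu=\mu_\varphi$.

**Step 1: symmetrization (after Smirnov).** We factor out of $\varphi$ a map preserving $\mathbb R$, so that the remaining coefficient is antisymmetric. This symmetry will turn an exponent of order $k$ into one of order $k^2$. Use the hyperbolic metric of $\mathbb D$ with $\operatorname{dist}(0,w)=\log\frac{1+|w|}{1-|w|}$, so that $\{|w|\le k\}$ is the hyperbolic disc of radius $\log K$. Let $\omega(z)$ be the hyperbolic midpoint of $\mu(z)$ and $\overline{\mu(\bar z)}$. Then $|\omega|\le k$, because hyperbolic discs are convex, and $\omega(\bar z)=\overline{\omega(z)}$. Let $\eta$ be the qc map with coefficient $\omega$ fixing $0,1,\infty$. The map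 $z\mapsto\overline{\eta(\bar z)}$ has coefficient $\overline{\omega(\bar z)}=\omega(z)$, so by uniqueness $\eta(\bar z)=\overline{\eta(z)}$. Hence $\eta$ maps $\mathbb R$ onto $\mathbb R$, increasingly since it fixes $0$ and $1$.

Let $\psi=\varphi\circ\eta^{-1}$. The composition formula gives
$$\mu_\psi(\eta(z))=T_z(\mu(z))\,\frac{\eta_z(z)}{\overline{\eta_z(z)}},\qquad T_z(w)=\frac{w-\omega(z)}{1-\overline{\omega(z)}\,w}.$$
The isometry $T_z$ moves the midpoint $\omega(z)$ to $0$, so $T_z(\overline{\mu(\bar z)})=-T_z(\mu(z))$. Moreover $T_{\bar z}(\mu(\bar z))=\overline{T_z(\overline{\mu(\bar z)})}=-\overline{T_z(\mu(z))}$, because $\omega(\bar z)=\overline{\omega(z)}$; and differentiating $\eta(z)=\overline{\eta(\bar z)}$ gives $\eta_z(\bar z)=\overline{\eta_z(z)}$. Evaluating the composition formula at $\bar z$ and writing $\zeta=\eta(z)$, $\bar\zeta=\eta(\bar z)$, we get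
$$\mu_\psi(\bar\zeta)=-\overline{\mu_\psi(\zeta)} .$$
Finally $\operatorname{dist}(0,T_z(\mu(z)))=\operatorname{dist}(\omega(z),\mu(z))=\frac12\operatorname{dist}(\mu(z),\overline{\mu(\bar z)})\le\log K$, so $|\mu_\psi|\le k$. Put $t_j=\eta(j/N)$. Then $0=t_0<\dots<t_N=1$ and $\varphi(j/N)=\psi(t_j)$.

**Step 2: a holomorphic family.** We embed $\psi$ in a family whose chord lengths are log-harmonic and symmetric. Let $\tau=\mu_\psi/k$ and let $\psi_\lambda$ be the qc map fixing $0,1,\infty$ with coefficient $\lambda\tau$, $\lambda\in\mathbb D$; thus $\psi_k=\psi$. Let $r_j(\lambda)=|\psi_\lambda(t_j)-\psi_\lambda(t_{j-1})|>0$. By (F2) this is the modulus of a zero-free holomorphic function, so $\log r_j$ is harmonic in $\mathbb D$. The map $z\mapsto\overline{\psi_\lambda(\bar z)}$ has coefficient $\bar\lambda\,\overline{\tau(\bar z)}=-\bar\lambda\tau(z)$, so it equals $\psi_{-\bar\lambda}$. As the $t_j$ are real, $r_j(-\bar\lambda)=r_j(\lambda)$.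

**Step 3: an area bound.** We control $\sum r_j^2$ uniformly for $|\lambda|<s$. Let $C=C_{K_s}\ge1$ be the constant of (F1) for $K_s=\frac{1+s}{1-s}$. Let $B_j$ be the open disc with diameter $[t_{j-1},t_j]$ and center $m_j$. For $z\in\partial B_j$, (F1) with base point $m_j$ gives
$$r_j(\lambda)\le|\psi_\lambda(t_j)-\psi_\lambda(m_j)|+|\psi_\lambda(t_{j-1})-\psi_\lambda(m_j)|\le2C|\psi_\lambda(z)-\psi_\lambda(m_j)| .$$
So $\psi_\lambda(B_j)$ contains the disc of radius $\frac{r_j(\lambda)}{2C}$ about $\psi_\lambda(m_j)$. The sets $\psi_\lambda(B_j)$ are disjoint and lie in $\psi_\lambda(\{|z|\le1\})\subset\{|w|\le C\}$, by (F1) with base point $0$ and $z=1$. Comparing areas,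
$$\sum_jr_j(\lambda)^2\le4C^4=:e^{2c_s},\qquad|\lambda|<s,$$
and $c_s\ge0$.

**Step 4: a nonnegative harmonic function.** We convert the area bound into positivity. Let $p=(p_j)$ be a probability vector with all $p_j>0$, fixed while $\lambda$ varies, and
$$I=-\sum_jp_j\log p_j\le\log N,\qquad\Lambda(\lambda)=-\sum_jp_j\log r_j(\lambda).$$
By Jensen, for $|\lambda|<s$,
$$I-2\Lambda(\lambda)=\sum_jp_j\log\frac{r_j(\lambda)^2}{p_j}\le\log\sum_jr_j(\lambda)^2\le2c_s .$$
So $H=\Lambda-\frac I2+c_s$ is harmonic and nonnegative in $|\lambda|<s$, and $H(-\bar\lambda)=H(\lambda)$ by Step 2.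

**Step 5: Harnack in the variable $\lambda^2$.** Here the symmetry pays. Put $H_e(\lambda)=\frac12(H(\lambda)+H(-\lambda))$, which is even, harmonic, and nonnegative. Write $H_e=\operatorname{Re}F$ with $F$ holomorphic in $|\lambda|<s$. Replacing $F$ by its even part, $F$ is a power series in $\lambda^2$, so $H_e(\lambda)=U(\lambda^2)$ with $U\ge0$ harmonic in $|\zeta|<s^2$. Since $k$ is real, $H(-k)=H(k)$, so $H_e(k)=H(k)$; also $H_e(0)=H(0)$. Harnack's inequality for $U$ at $\zeta=k^2$ yields
$$H(k)\ge q\,H(0),\qquad q=\frac{s^2-k^2}{s^2+k^2}.$$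

**Step 6: read off the chord sum.** At $\lambda=0$ the chords are $r_j(0)=t_j-t_{j-1}$, with sum $1$. Gibbs' inequality gives $\Lambda(0)\ge I$, so $H(0)\ge\frac I2+c_s\ge\frac I2$. Therefore $\Lambda(k)=H(k)+\frac I2-c_s\ge\frac{1+q}2I-c_s$, and, as $\frac{1-q}2=\frac{k^2}{s^2+k^2}$,
$$I-\Lambda(k)\le\frac{1-q}2I+c_s\le\frac{k^2}{s^2+k^2}\log N+c_s .$$
Now choose $p_j=r_j(k)/\sum_ir_i(k)$. Then
$$I-\Lambda(k)=\sum_jp_j\log\frac{r_j(k)}{p_j}=\log\sum_ir_i(k)=\log\sum_j\Bigl|\varphi\bigl(\tfrac jN\bigr)-\varphi\bigl(\tfrac{j-1}N\bigr)\Bigr| .$$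
Taking the supremum over $\varphi\in\mathcal F_K$ proves (5). $\square$

*End of the proof of Theorem B.* It remains to check the closed form. We have $\frac{k^2}{1+k^2}=\frac{(K-1)^2}{(K+1)^2+(K-1)^2}=\frac{(K-1)^2}{2(K^2+1)}$, so
$$1+K\frac{k^2}{1+k^2}=\frac{2K^2+2+K(K-1)^2}{2(K^2+1)}=\frac{K^3+K+2}{2(K^2+1)},\qquad K^3+K+2=(K+1)(K^2-K+2).$$
Hence
$$\Bigl(1+K\frac{k^2}{1+k^2}\Bigr)^{-1}=\frac2{K+1}\cdot\frac{K^2+1}{K^2-K+2},$$
which exceeds $\frac2{K+1}$ exactly when $K^2+1>K^2-K+2$, that is, when $K>1$. $\blacksquare$
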